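\title{Choice for completely determined games does not imply weak $\Sigma^1_1$ choice}

\begin{abstract}
The principle $\mathrm{CDG}\text{-}\mathrm{AC}_0$ says that the sum of a sequence of completely determined, finitely terminating games is completely determined. It follows over $\mathrm{RCA}_0$ from weak-$\Sigma^1_1$-$\mathrm{AC}_0$, the principle of unique choice for arithmetical formulas. We show that the converse fails. Using a variant of Steel's forcing with tagged trees, we build an $\omega$-model of $\mathrm{CDG}\text{-}\mathrm{AC}_0$ that contains a sequence of trees, each with exactly one path in the model, but not the sequence of these paths. The same model satisfies $\mathrm{ACA}_0$, a choice scheme for arbitrary arithmetical recursions along well-founded trees, and every true $\Sigma^1_2$ sentence.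
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We work in second-order arithmetic with base theory $\mathrm{RCA}_0$. A \emph{tree} is a nonempty set $T\subseteq\omega^{<\omega}$ closed under initial segments. We write $\sigma\subseteq\tau$ for ``$\sigma$ is an initial segment of $\tau$'', also when $\tau\in\omega^\omega$, and $\sigma^\frown x$ for $\sigma$ followed by $x$. A \emph{path} through $T$ is a $g\in\omega^\omega$ all of whose finite initial segments lie in $T$; the class of paths is $[T]$, and $T$ is \emph{well-founded} if it has no path. Pairs and finite sequences of numbers are coded by numbers in a fixed recursive way, a path is identified with the set of its finite initial segments, and a set $Y$ codes the sequence of its sections $Y_n=\{m:\langle n,m\rangle\in Y\}$.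

A well-founded tree $T$ defines the \emph{finitely terminating game} $G(T)$. Two players take turns playing natural numbers $x_0,x_1,x_2,\dots$, and the first who leaves the tree, that is, who makes $(x_0,\dots,x_n)\notin T$, loses. Play may also start from a node $\sigma\in T$; the parity of $|\sigma|$ then says who moves. The game $G(T)$ is \emph{completely determined} if there is a function which tells, for each $\sigma\in T$, which player has a winning strategy when play starts from $\sigma$. For a sequence of trees $\langle T_n\rangle_{n\in\omega}$, the game $\sum_n G(T_n)$ is played as follows: the first player chooses $n$, and the players continue by playing $G(T_n)$. (Excluding the empty tree loses nothing: in $G(\emptyset)$ the first mover loses at once, as in $G(\{\emptyset\})$, and $\{n:T_n=\emptyset\}$ is recursive in $\langle T_n\rangle$.) Consider the following two principles.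
\begin{description}
\item[$\mathrm{CDG}\text{-}\mathrm{AC}_0$:] if $\langle G(T_n)\rangle_{n\in\omega}$ is a sequence of completely determined finitely terminating games, then $\sum_nG(T_n)$ is completely determined.
\item[weak-$\Sigma^1_1$-$\mathrm{AC}_0$:] for every arithmetical formula $\varphi(n,X)$, possibly with parameters, if for every $n$ there is a unique $X$ with $\varphi(n,X)$, then there is $Y$ such that $\varphi(n,Y_n)$ holds for all $n$.
\end{description}
It is known that weak-$\Sigma^1_1$-$\mathrm{AC}_0$ implies $\mathrm{CDG}\text{-}\mathrm{AC}_0$ over $\mathrm{RCA}_0$. The problem, posed in \cite{birs}, is whether the two principles are equivalent over $\mathrm{RCA}_0$. We show that they are not.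

Recall that an \emph{$\omega$-model} is a structure for second-order arithmetic whose numbers are the standard ones; it is given by a nonempty collection $M$ of subsets of $\omega$, over which the set quantifiers range. Arithmetical formulas have the same truth value in $M$ as in the real world. The collection $M$ is a model of $\mathrm{RCA}_0$ if and only if it is closed under joins and Turing reducibility, and of $\mathrm{ACA}_0$ if and only if it is closed under joins and arithmetical definability. A tree $T\in M$ is well-founded in $M$ if no path through $T$ belongs to $M$; it may well have paths outside $M$. Our results are proved in $\mathrm{ZFC}$.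

\begin{theorem}\label{thm:A}
There are an $\omega$-model $M$ of $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$ and a sequence of trees $\langle T_n\rangle_n\in M$ such that in $M$ every $T_n$ has exactly one path, but no element of $M$ is a sequence $\langle g_n\rangle_n$ with $g_n\in[T_n]$ for all $n$. Hence weak-$\Sigma^1_1$-$\mathrm{AC}_0$ fails in $M$.
\end{theorem}

So $\mathrm{RCA}_0+\mathrm{CDG}\text{-}\mathrm{AC}_0$ does not prove weak-$\Sigma^1_1$-$\mathrm{AC}_0$, and by the known implication $\mathrm{CDG}\text{-}\mathrm{AC}_0$ is strictly weaker.

\subsection{Why one might expect an equivalence}\label{sub:race}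

Let $W$ be the set of nodes of a tree $R$ at which the player to move wins. He wins exactly when he can move to a node at which his opponent, now the mover, does not win:
\begin{equation}\label{eq:game}
r\in W\iff\exists x\,\bigl(r^\frown x\in R\ \wedge\ r^\frown x\notin W\bigr)\qquad(r\in R).
\end{equation}
A set $W\subseteq R$ satisfying \eqref{eq:game} is a \emph{game evaluation} of $R$; we write $W(r)=1$ if $r\in W$ and $W(r)=0$ if $r\in R\setminus W$. In Section~\ref{sec:eval} we check that, in an $\omega$-model, a well-founded $R$ has at most one game evaluation, and has one if and only if $G(R)$ is completely determined. So $\mathrm{CDG}\text{-}\mathrm{AC}_0$ asks to collect the unique solutions of the arithmetical conditions ``$X$ is a game evaluation of $R_n$''. This is one instance of unique choice, and the problem is whether this instance is as strong as the whole scheme. For trees of bounded height it has no strength beyond $\mathrm{ACA}_0$: if all $R_n$ have height at most $l$, then $l$ iterations of \eqref{eq:game} define the evaluations arithmetically, uniformly in $n$. For trees of infinite rank, however, there is a natural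 way to code a unique path into games.

Let $T$ be a tree and $\sigma,\tau\in T$. The \emph{race tree} $R(\sigma,\tau)$ consists of the finite sequences $(x_0,y_0,x_1,y_1,\dots)$, of even or odd length, such that $\sigma^\frown(x_0,x_1,\dots)\in T$ and $\tau^\frown(y_0,y_1,\dots)\in T$. The first player climbs $T$ from $\sigma$, the second from $\tau$, and whoever gets stuck first loses. A path through $R(\sigma,\tau)$ gives paths of $T$ through $\sigma$ and through $\tau$. Suppose $T$ has exactly one path $f$. Then $R(\sigma,\tau)$ is well-founded whenever $\sigma\ne\tau$ have the same length, and for $\sigma\in T$,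
\[
\sigma\subseteq f\iff\text{the first player wins }G(R(\sigma,\tau))\text{ for all }\tau\in T\text{ with }|\tau|=|\sigma|,\ \tau\ne\sigma .
\]
Indeed, if $\sigma\subseteq f$ the first player wins by following $f$, and if $\sigma\not\subseteq f$ the second player wins by following $f$ when $\tau$ is the initial segment of $f$ of length $|\sigma|$. Thus, for a sequence of trees $T_n$ with unique paths $f_n$, the sequence $\langle f_n\rangle$ is arithmetical in $\langle T_n\rangle$ and the list of winners of all race games. If all race games were completely determined, $\mathrm{CDG}\text{-}\mathrm{AC}_0$ would supply this list.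

The gap in this argument is the word ``completely''. The path $f$ tells who wins as long as one of the players is still on $f$. At a position where both have left $f$, the game compares two well-founded trees, and $f$ gives no information. In the model of Theorem~\ref{thm:A} many race games have no evaluation (Example~\ref{ex:race}). The substance of the theorem is that no other coding does better.

\subsection{A stronger statement}

The proof uses only two features of \eqref{eq:game}: it is arithmetical, and the value at a node is fixed by the values at its children. We therefore prove a more general result at no extra cost. Let $\theta(m,r,R,Z,B)$ be an arithmetical formula, $R$ a tree and $B\subseteq\omega$. For $W\subseteq R\times\omega$ and $r\in R$ let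
\[
W^+(r)=\{(x,m'):r^\frown x\in R,\ (r^\frown x,m')\in W\}
\]
be the part of $W$ at the children of $r$. We say that $W$ \emph{obeys $(\theta,B)$ at $r$} if
\begin{equation}\label{eq:theta}
(r,m)\in W\iff\theta\bigl(m,r,R,W^+(r),B\bigr)\qquad\text{for all }m,
\end{equation}
and that $W$ is a \emph{$(\theta,B)$-evaluation} of $R$ if it obeys $(\theta,B)$ at every $r\in R$. We write $W(r,m)\in\{0,1\}$ for the truth value of $(r,m)\in W$. Let $\mathrm{TR}\text{-}\mathrm{AC}$ be the scheme, for arithmetical $\theta$: if $\langle R_n\rangle$ is a sequence of well-founded trees, each having a $(\theta,B)$-evaluation, then there is a sequence $\langle W_n\rangle$ such that each $W_n$ is a $(\theta,B)$-evaluation of $R_n$.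

\begin{theorem}\label{thm:B}
The theory consisting of $\mathrm{ACA}_0$, full induction, $\mathrm{TR}\text{-}\mathrm{AC}$, $\mathrm{CDG}\text{-}\mathrm{AC}_0$ and all true $\Sigma^1_2$ sentences does not prove weak-$\Sigma^1_1$-$\mathrm{AC}_0$. It does not even prove the following: if $\langle T_n\rangle$ is a sequence of trees each having exactly one path, then there is a sequence $\langle g_n\rangle$ with $g_n\in[T_n]$ for all $n$.
\end{theorem}

Games are the case
\begin{equation}\label{eq:theta0}
\theta_0(m,r,R,Z,B):\quad m=0\ \wedge\ \exists x\,\bigl(r^\frown x\in R\wedge(x,0)\notin Z\bigr),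
\end{equation}
in which $B$ plays no role: the $(\theta_0,B)$-evaluations of $R$ are exactly the sets $W\times\{0\}$ with $W$ a game evaluation. A reader interested only in Theorem~\ref{thm:A} may take $\theta=\theta_0$ and $m=0$ throughout.

\subsection{The method}

The method is a variant of Steel's forcing with tagged trees. Over a countable model $N$ of set theory we add generic trees $T_n$, each with infinitely many generic paths $f_{n,0},f_{n,1},\dots$ (Section~\ref{sec:forcing}). The model $M$ consists of the sets definable, by infinitary formulas in $N$, from $\langle T_n\rangle$ and finitely many of the paths $f_{n,0}$; let $M_{I_k}$ be the part that uses only $f_{0,0},\dots,f_{k-1,0}$. The basic tool is retagging (Section~\ref{sec:retag}): a single formula cannot distinguish a node that lies on an unnamed path from a node of large ordinal rank. It follows that $f_{n,0}$ is the only path of $T_n$ in $M$ and that $f_{k,0}\notin M_{I_k}$, so that unique choice fails (Section~\ref{sec:fail}).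

The heart of the paper is Section~\ref{sec:key}. The unique path of $T_k\in M_{I_k}$ appears only in $M_{I_{k+1}}$. We show that this cannot happen to an evaluation: if $R\in M_{I_k}$ is well-founded in $M$ and has an evaluation in $M$, then the evaluation is already in $M_{I_k}$. The reason is that $f_{k,0}$ is interchangeable with the path $f_{k,1}$, which $M$ does not see. The exchange changes the path, but two different evaluations of $R$ produce a path through $R$. Once all evaluations of the trees of a sequence lie in one $M_{I_k}$, a bounding argument collects them (Section~\ref{sec:collect}).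

\section{Evaluations}\label{sec:eval}

We say that $W,W'\subseteq R\times\omega$ \emph{differ at} $r\in R$ if $W(r,m)\neq W'(r,m)$ for some $m$, and \emph{agree at} $r$ otherwise.

\begin{lemma}\label{lem:unique}
Let $R$ be a tree, $r_0\in R$, and let $W,W'\subseteq R\times\omega$ obey $(\theta,B)$ at every $r\in R$ with $r\supseteq r_0$. If $W$ and $W'$ differ at $r_0$, then $R$ has a path recursive in $R\oplus W\oplus W'$. Consequently, if $M$ is an $\omega$-model of $\mathrm{RCA}_0$ and $R\in M$ has no path in $M$, then $R$ has at most one $(\theta,B)$-evaluation in $M$, and at most one game evaluation in $M$.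
\end{lemma}

\begin{proof}
Let $r\supseteq r_0$ be in $R$. If $W$ and $W'$ agree at all children of $r$, then $W^+(r)=W'^+(r)$, and \eqref{eq:theta} shows that they agree at $r$. So a difference at $r$ passes to some child. Given $r_l$ at which $W,W'$ differ, search for the least pair $(x,m)$ with $r_l{}^\frown x\in R$ and $W(r_l{}^\frown x,m)\ne W'(r_l{}^\frown x,m)$, and put $r_{l+1}=r_l{}^\frown x$. The union of the $r_l$ is the required path.
\end{proof}

In an $\omega$-model $M$, a winning strategy from $r$ is a strategy in $M$ that wins every play in $M$ which starts from $r$ and follows it. If $R$ has no path in $M$, every play in $M$ leaves $R$ and is lost by exactly one player.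

\begin{lemma}\label{lem:games}
Let $M$ be an $\omega$-model of $\mathrm{RCA}_0$ and $R\in M$ a tree with no path in $M$. Then $G(R)$ is completely determined in $M$ if and only if $R$ has a game evaluation $W\in M$. In that case the player to move at $r$ has a winning strategy if $W(r)=1$, his opponent has one if $W(r)=0$, and such strategies are recursive in $R\oplus W$, uniformly in $r$.
\end{lemma}

\begin{proof}
First, the two players cannot both have winning strategies in $M$ from the same node, since playing the strategies against each other gives a play in $M$, which one of them loses.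

Let $F\in M$ determine $G(R)$, and let $W\in M$ be the set of $r\in R$ at which $F$ names the player to move. Suppose $W(r)=1$. The first move $x$ of a winning strategy of the mover at $r$ satisfies $r^\frown x\in R$, and the same strategy wins from $r^\frown x$. So $F$ names this player at $r^\frown x$, where he is not the mover, and $W(r^\frown x)=0$. Conversely, suppose $r^\frown x\in R$ and $W(r^\frown x)=0$. Then the mover at $r$ has a winning strategy from $r^\frown x$, so he wins from $r$ by playing $x$ first, and $W(r)=1$. Thus \eqref{eq:game} holds.

Now let $W\in M$ be a game evaluation, and call the mover at $r$ \emph{favored} if $W(r)=1$ and his opponent favored if $W(r)=0$. Let the favored player, whenever he is to move at a node with $W=1$, play the least $x$ leading to a node of $R$ with $W=0$; such an $x$ exists by \eqref{eq:game}. From a node with $W=0$, every move that stays in $R$ leads to a node with $W=1$, again by \eqref{eq:game}. So the favored player stays favored and never leaves $R$ first. Every play in $M$ leaves $R$, so he wins.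
\end{proof}

\begin{lemma}\label{lem:reduce}
An $\omega$-model $M$ of $\mathrm{RCA}_0$ that satisfies the instance of $\mathrm{TR}\text{-}\mathrm{AC}$ for $\theta_0$ satisfies $\mathrm{CDG}\text{-}\mathrm{AC}_0$.
\end{lemma}

\begin{proof}
Let $\langle R_n\rangle\in M$ be a sequence of trees without paths in $M$ such that each $G(R_n)$ is completely determined in $M$. By Lemma~\ref{lem:games} and the hypothesis, $M$ contains a sequence $\langle W_n\rangle$ of game evaluations of the $R_n$. The positions of $\sum_nG(R_n)$ are $\emptyset$ and the sequences $(n)^\frown\sigma$ with $\sigma\in R_n$, and every play in $M$ leaves them. At $(n)^\frown\sigma$ the player to move is given by the parity of $|\sigma|$, whichever player is taken to start $G(R_n)$, and the winner is then given by $W_n(\sigma)$. At $\emptyset$, if the first player wins at some position $(n)$, he wins by choosing such an $n$. Otherwise his opponent wins: after any choice of $n$ he follows the strategy of Lemma~\ref{lem:games}, which is recursive in $\langle R_n\rangle\oplus\langle W_n\rangle$ uniformly in $n$. So the determining function is recursive in $\langle R_n\rangle$,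 $\langle W_n\rangle$ and one further bit, and lies in $M$.
\end{proof}

It remains to build an $\omega$-model of $\mathrm{ACA}_0+\mathrm{TR}\text{-}\mathrm{AC}$ in which unique choice for paths fails.

\section{Tagged trees with stems}\label{sec:forcing}

\subsection{The ground model}

For a cardinal $\kappa$ let $H(\kappa)$ be the set of sets whose transitive closure has size less than $\kappa$, and let $HC=H(\aleph_1)$. Put $\kappa=(2^{\aleph_0})^+$. Then $H(\kappa)$ satisfies $\mathrm{ZFC}^-$, that is, $\mathrm{ZFC}$ without Power Set, with Collection and the well-ordering principle; it contains every subset of $\omega$, and it contains $HC$ as an element. Fix a countable elementary submodel $N_0$ of $H(\kappa)$ and let $N$ be its transitive collapse. The collapse fixes every subset of $\omega$ that lies in $N_0$. The model $N$ is countable and transitive, satisfies $\mathrm{ZFC}^-$, and has $HC^N$ as an element; inside $N$ we may define functions by recursion on well-founded relations and choose from any set. A set is \emph{$N$-countable} if it lies in $N$ and is countable there. Let $\lambda=\omega_1^N$. Every $\beta<\lambda$ is $N$-countable,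 $\lambda$ is closed under addition, and, since $\lambda$ is regular in $N$, every $N$-countable subset of $\lambda$ is bounded below $\lambda$. Let $\infty$ be a symbol larger than all ordinals.

\subsection{Conditions}

A condition describes finite parts of the trees $T_n$. It attaches to each node a tag, which promises either an ordinal rank or, by $\infty$, a path through the node, and it describes finite initial segments, called stems, of finitely many paths $f_{n,i}$.

\begin{definition}
A \emph{condition} is a triple $p=(\langle p_n\rangle_{n\in\omega},h^p,s^p)$ such that: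
\begin{enumerate}
\item[(C1)] each $p_n\subseteq\omega^{<\omega}$ is a finite tree, and $p_n=\{\emptyset\}$ for all but finitely many $n$;
\item[(C2)] $h^p(n,\cdot)\colon p_n\to\lambda\cup\{\infty\}$ satisfies $h^p(n,\emptyset)=\infty$, and if $\sigma\subsetneq\tau$ in $p_n$, then $h^p(n,\tau)<h^p(n,\sigma)$ or $h^p(n,\sigma)=\infty$;
\item[(C3)] $s^p$ is a function with finite domain $\operatorname{dom}p\subseteq\omega\times\omega$, and $s^p(n,i)$ is a node of $p_n$ with tag $\infty$.
\end{enumerate}
We put $q\le p$ if $q_n\supseteq p_n$ for all $n$, $h^q$ extends $h^p$, $\operatorname{dom}q\supseteq\operatorname{dom}p$, and for all $(n,i)\in\operatorname{dom}p$ we have $s^q(n,i)\supseteq s^p(n,i)$ and the \emph{exit property}: every $\tau\in p_n$ with $\tau\subseteq s^q(n,i)$ satisfies $\tau\subseteq s^p(n,i)$.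
\end{definition}

By (C2), tags do not increase along a branch, so all initial segments of a node with tag $\infty$, in particular of a stem, have tag $\infty$. The exit property says that a stem grows only by leaving the old tree at once. It passes through compositions: if $r\le q\le p$, $\tau\in p_n$ and $\tau\subseteq s^r(n,i)$, then $\tau\in q_n$, so $\tau\subseteq s^q(n,i)$, so $\tau\subseteq s^p(n,i)$. Hence $\le$ is a partial order; call it $P$. A condition is given by finitely many nodes and ordinals below $\lambda$, so every condition lies in $N$, however it is constructed, and $P\in N$. We write $p\upharpoonright A$ for $p$ with all stems outside $A$ deleted. Three kinds of extension are used constantly.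
\begin{enumerate}
\item[(E1)] Add new nodes, tagged so that (C2) holds, and keep all stems. In particular, a node $\sigma$ may get a new child with any tag below $h^p(n,\sigma)$, or with tag $\infty$ if $h^p(n,\sigma)=\infty$.
\item[(E2)] For $(n,i)\notin\operatorname{dom}p$, make any node of $p_n$ with tag $\infty$ the stem at $(n,i)$. Thus $p\le p\upharpoonright A$ for every $A$.
\item[(E3)] If $s=s^p(n,i)$ and $s^\frown x\notin p_n$, add $s^\frown x$ with tag $\infty$ and make it the stem at $(n,i)$. The exit property holds because $s^\frown x\notin p_n$.
\end{enumerate}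

A set $E\subseteq P$ is \emph{dense below $p$} if every $q\le p$ has an extension in $E$, and \emph{dense} if every condition has. A \emph{generic} is a set $G\subseteq P$ that is closed upward, contains a common extension of any two of its members, and meets every dense set in $N$. If $E\in N$ is dense below $p\in G$, then $G$ meets $E$, because $E$ together with the conditions incompatible with $p$ is dense. Since $N$ is countable, every condition lies in some generic. For a generic $G$ let
\[
T_n=\bigcup_{p\in G}p_n,\qquad h=\bigcup_{p\in G}h^p,\qquad f_{n,i}=\bigcup\{s^p(n,i):p\in G,\ (n,i)\in\operatorname{dom}p\},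
\]
with a superscript $G$ when needed. Define ``$\sigma$ has rank $\ge\beta$ in $T_n$'' by recursion on $\beta$: $\sigma\in T_n$, and for every $\beta'<\beta$ some child of $\sigma$ has rank $\ge\beta'$ in $T_n$.

\begin{lemma}\label{lem:generic}
Let $G$ be generic and $\sigma\in T_n$.
\begin{enumerate}
\item[(a)] $f_{n,i}$ is a path through $T_n$. If $p\in G$ and $(n,i)\in\operatorname{dom}p$, then $s^p(n,i)$ is the longest element of $p_n$ contained in $f_{n,i}$. Every $p\in G$ has, for given finite $A$ and finitely many given nodes of the $T_n$, an extension $u\in G$ that contains these nodes and has $A\subseteq\operatorname{dom}u$.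
\item[(b)] If $h(n,\sigma)<\infty$, then no path of $T_n$ passes through $\sigma$.
\item[(c)] If $h(n,\sigma)=\infty$, then some $f_{n,i}$ passes through $\sigma$.
\item[(d)] For $\beta<\lambda$, the node $\sigma$ has rank $\ge\beta$ in $T_n$ if and only if $h(n,\sigma)\ge\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (E2) with the stem $\emptyset$ and (E3), the conditions with a stem of length at least $l$ at $(n,i)$ are dense, so $f_{n,i}$ is infinite; it is a path because stems are nodes. Let $\tau\in p_n$ and $\tau\subseteq f_{n,i}$. Some $v\in G$ with $v\le p$ has $\tau\subseteq s^v(n,i)$, and the exit property gives $\tau\subseteq s^p(n,i)$. The last statement follows by taking common extensions in $G$.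

(b) Above $\sigma$ the tags are ordinals and decrease strictly along every branch.

(c) Take $p\in G$ with $\sigma\in p_n$. By (E2), the conditions in which $\sigma$ is a stem are dense below $p$.

(d) Induction on $\beta$, for all $\sigma$ at once. Let $h(n,\sigma)\ge\beta$ and $\beta'<\beta$. By (E1) and density, $\sigma$ has a child with tag $\beta'$, which has rank $\ge\beta'$ by induction. So $\sigma$ has rank $\ge\beta$. Conversely, let $\sigma$ have rank $\ge\beta$ and suppose $h(n,\sigma)=\alpha<\beta$. Some child has rank $\ge\alpha$, hence tag $\ge\alpha$ by induction, contrary to (C2).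
\end{proof}

\subsection{Formulas and forcing}

In $N$, build \emph{formulas} from the atoms ``$\sigma\in T_n$'' and ``$\sigma\subseteq f_{n,i}$'' by negation $\neg\varphi$ and disjunctions $\bigvee\Phi$ of $N$-countable sets $\Phi$ of formulas. Other connectives are abbreviations: $\bot=\bigvee\emptyset$, $\top=\neg\bot$, $\bigwedge\Phi=\neg\bigvee\{\neg\varphi:\varphi\in\Phi\}$. Formulas are coded by elements of $HC^N$, so they form a set in $N$. An \emph{$A$-formula}, for $A\subseteq\omega\times\omega$, mentions only paths $f_{n,i}$ with $(n,i)\in A$. For generic $G$, truth $G\models\varphi$ is defined by recursion on $\varphi$ from the objects $T_n^G$, $f^G_{n,i}$. We write $p\Vdash\varphi$ if $G\models\varphi$ for every generic $G\ni p$. The following is the forcing theorem in the form we need; parts (d) and (e) deal with families of formulas too large to form a single formula.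

\begin{lemma}\label{lem:forcing}
Let $G$ be generic.
\begin{enumerate}
\item[(a)] The relation $\Vdash$ belongs to $N$.
\item[(b)] $G\models\varphi$ if and only if some $p\in G$ forces $\varphi$.
\item[(c)] $p\nVdash\varphi$ if and only if some $q\le p$ forces $\neg\varphi$; $p\Vdash\neg\varphi$ if and only if no $q\le p$ forces $\varphi$; and $p\Vdash\bigvee\Phi$ if and only if the conditions forcing some $\varphi\in\Phi$ are dense below $p$.
\item[(d)] If $\Phi\in N$ is any set of formulas, all true in $G$, then some $p\in G$ forces every $\varphi\in\Phi$.
\item[(e)] If $\langle\Phi_n\rangle\in N$ is any sequence of sets of formulas and each $\Phi_n$ has a member true in $G$, then there is $p\in G$ such that for every $n$ the conditions forcing some $\varphi\in\Phi_n$ are dense below $p$.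
\end{enumerate}
\end{lemma}

\begin{proof}
Define $\Vdash^*$ in $N$ by recursion on formulas. For an atom, $p\Vdash^*\sigma\in T_n$ if $\{q:\sigma\in q_n\}$ is dense below $p$, and $p\Vdash^*\sigma\subseteq f_{n,i}$ if $\{q:(n,i)\in\operatorname{dom}q,\ \sigma\subseteq s^q(n,i)\}$ is dense below $p$. Further, $p\Vdash^*\neg\varphi$ if no $q\le p$ has $q\Vdash^*\varphi$, and $p\Vdash^*\bigvee\Phi$ if $\{q:q\Vdash^*\varphi\text{ for some }\varphi\in\Phi\}$ is dense below $p$. Each clause is inherited by extensions of $p$. Moreover, if $\{q:q\Vdash^*\varphi\}$ is dense below $p$, then $p\Vdash^*\varphi$. For atoms and disjunctions this holds because a set dense below densely many conditions is dense below $p$. For $\neg\varphi$, an extension $q\le p$ with $q\Vdash^*\varphi$ would have an extension $r\Vdash^*\neg\varphi$ with $r\Vdash^*\varphi$, which is absurd.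

We show (b) for $\Vdash^*$ by induction. A true atom is witnessed by some $p\in G$ and all its extensions; conversely $G$ meets a set dense below $p\in G$. For $\neg\varphi$: the set of $p$ with $p\Vdash^*\varphi$ or $p\Vdash^*\neg\varphi$ is dense, so if $G\models\neg\varphi$, then $G$ meets it in a condition of the second kind; and if $p\Vdash^*\neg\varphi$ with $p\in G$, then no $q\in G$ has $q\Vdash^*\varphi$, as $p$ and $q$ have a common extension. For $\bigvee\Phi$: if $G\models\varphi$ with $\varphi\in\Phi$, then some $p\in G$ has $p\Vdash^*\varphi$ and hence $p\Vdash^*\bigvee\Phi$; the converse is again density below $p$.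

So $p\Vdash^*\varphi$ implies $p\Vdash\varphi$. If $p\nVdash^*\varphi$, then $\{q:q\Vdash^*\varphi\}$ is not dense below $p$, so some $q\le p$ has $q\Vdash^*\neg\varphi$, and a generic containing $q$ shows $p\nVdash\varphi$. Thus $\Vdash$ equals $\Vdash^*$, which gives (a), (b) and (c).

(d) By (c), the set of $p$ that force every $\varphi\in\Phi$ or force $\neg\varphi$ for some $\varphi\in\Phi$ is dense, and it lies in $N$. No member of $G$ is of the second kind.

(e) Consider the set of $p$ that have the stated property or, for some $n$, force $\neg\varphi$ for all $\varphi\in\Phi_n$. If $p$ lacks the property, there are $n$ and $q\le p$ such that no extension of $q$ forces a member of $\Phi_n$, and this $q$ is of the second kind by (c). So the set is dense, and no member of $G$ is of the second kind.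
\end{proof}

\subsection{Symmetry}\label{sub:sym}

Let $\pi$ be the permutation of $\omega\times\omega$ that interchanges $(k,0)$ and $(k,1)$ for a fixed $k$. It acts on conditions by interchanging the stems at $(k,0)$ and $(k,1)$, and on formulas by interchanging the symbols $f_{k,0}$ and $f_{k,1}$. The first action is an automorphism of $P$ lying in $N$, so $\pi G=\{\pi p:p\in G\}$ is generic when $G$ is. It has the same trees, and its paths are those of $G$ with $f_{k,0}$ and $f_{k,1}$ interchanged. Since $\pi^2$ is the identity,
\begin{equation}\label{eq:sym}
\pi G\models\varphi\iff G\models\pi\varphi,\qquad\qquad \pi p\Vdash\varphi\iff p\Vdash\pi\varphi .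
\end{equation}

\subsection{Names and the model}

For finite $A$, an \emph{$A$-name} is a sequence $\dot c=(\varphi_x)_{x\in\omega}\in N$ of $A$-formulas; its value is $\dot c[G]=\{x:G\models\varphi_x\}$. The $A$-names form a set in $N$. Let $M_A[G]$ be the collection of values of $A$-names.

Arithmetical statements about names are formulas. Given an arithmetical $\chi(\vec x,X_1,\dots,X_l)$, numbers $\vec x$ and $A$-names $\dot c_1,\dots,\dot c_l$, replace $\exists y$ by $\bigvee_{y\in\omega}$, each atomic statement about numbers by $\top$ or $\bot$ according to its truth value, and $t\in X_j$ by the formula of $\dot c_j$ indexed by the value of $t$. The result is an $A$-formula, obtained in $N$ uniformly in $\vec x$ and the names, and it holds in $G$ if and only if $\chi(\vec x,\dot c_1[G],\dots,\dot c_l[G])$ is true. We denote it by the statement itself, as in ``$\dot g$ is a path through $\dot R$''. It follows that $M_A[G]$ is closed under joins and arithmetical definability. Using atoms, $\langle T_n\rangle\in M_\emptyset[G]$ and $f_{n,i}\in M_A[G]$ for $(n,i)\in A$; using $\top$ and $\bot$, every subset of $\omega$ in $N$ lies in $M_\emptyset[G]$.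 Also $M_A[G]\subseteq M_{A'}[G]$ for $A\subseteq A'$. Fix a generic $G$ for the rest of the paper, write $M_A=M_A[G]$, and put
\[
I_k=\{(0,0),(1,0),\dots,(k-1,0)\},\qquad M=\bigcup_{k}M_{I_k}.
\]
As an increasing union of $\omega$-models of $\mathrm{ACA}_0$, the collection $M$ is an $\omega$-model of $\mathrm{ACA}_0$. The letter $H$ denotes other generics.

\section{Retagging}\label{sec:retag}

The tags are not part of the language. By Lemma~\ref{lem:generic}(d) a formula can still test whether a tag is at least $\beta$, but a fixed formula can do so only for boundedly many $\beta$. To measure this, put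
\[
b(\text{atom})=\omega,\qquad b(\neg\varphi)=b(\varphi)+\omega,\qquad b\Bigl(\bigvee\Phi\Bigr)=\sup_{\varphi\in\Phi}b(\varphi)+\omega\cdot2 .
\]
Then $b(\varphi)<\lambda$, because disjunctions are $N$-countable. For finite $A$ and $\beta<\lambda$ write $p\sim^A_\beta p^*$ if $p$ and $p^*$ have the same trees, $\min(h^p,\beta)=\min(h^{p^*},\beta)$ at every node, $A\subseteq\operatorname{dom}p\cap\operatorname{dom}p^*$, and the stems agree on $A$. This relation is symmetric, and it implies $\sim^A_{\beta'}$ for $\beta'\le\beta$.

We want to copy any extension of $p$ to an extension of $p^*$. A small case shows what this costs. Let $p_0=p^*_0=\{\emptyset,(0)\}$, where $(0)$ has tag $\infty$ in $p$ and an ordinal tag in $p^*$, and let $q\le p$ add a chain of $l$ nodes with tag $\infty$ above $(0)$. A copy $q^*\le p^*$ with $q^*\sim_\beta q$ needs $l$ strictly decreasing tags $\ge\beta$ below the tag of $(0)$. If that tag is $\beta+j$, this fails for $l>j$; if it is $\beta+\omega$, the tags $\beta+l-1,\dots,\beta$ work for every $l$. So each copying step costs $\omega$, and the definition of $b$ counts the steps needed in the clauses of Lemma~\ref{lem:forcing}(c):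 one for a negation, two for a disjunction.

For a node $\sigma$ of a finite tree $t$ let $\operatorname{ht}_t(\sigma)=\max\{|\tau|-|\sigma|:\sigma\subseteq\tau\in t\}$; it decreases strictly along branches.

\begin{lemma}[extension]\label{lem:ext}
If $p\sim^A_{\beta+\omega}p^*$ and $q\le p$, then there is $q^*\le p^*$ with $q\sim^A_\beta q^*$.
\end{lemma}

\begin{proof}
Let $q^*$ have the trees of $q$, the stems of $q$ on $A$, and the stems of $p^*$ on $\operatorname{dom}p^*\setminus A$. Call $\sigma\in q_n$ \emph{old} if $\sigma\in p_n$ and \emph{new} otherwise. Old nodes get their tags in $p^*$. Let $K<\omega$ exceed every $j<\omega$ for which $\beta+j$ is a tag of $q$, so that every tag of $q$ below $\beta+\omega$ is below $\beta+K$. A new node $\sigma\in q_n$ gets the tag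
\begin{enumerate}
\item[(a)] $\infty$, if $\sigma\subseteq s^q(n,i)$ for some $(n,i)\in A$;
\item[(b)] $h^q(n,\sigma)$, if (a) fails and $h^q(n,\sigma)<\beta+\omega$;
\item[(c)] $\beta+K+\operatorname{ht}_{q_n}(\sigma)$, otherwise.
\end{enumerate}

We check (C2). The root is old. Let $\sigma\subsetneq\tau$ in $q_n$. If $\tau$ is old, so is $\sigma$, and $p^*$ is a condition. If $\tau$ is of type (a), say $\tau\subseteq s^q(n,i)$, then $\sigma$ is either new of type (a), or old, in which case the exit property gives $\sigma\subseteq s^p(n,i)=s^{p^*}(n,i)$; either way $\sigma$ has tag $\infty$ in $q^*$. Let $\tau$ be of type (b), with tag $\alpha<\beta+K$; then $h^q(n,\sigma)>\alpha$. If $\sigma$ is old, $\min(h^{p^*}(n,\sigma),\beta+\omega)=\min(h^p(n,\sigma),\beta+\omega)>\alpha$. If $\sigma$ is new, its tag in $q^*$ is $\infty$, or $h^q(n,\sigma)$, or at least $\beta+K$, and so exceeds $\alpha$. Finally let $\tau$ be of type (c). Then $h^q(n,\sigma)\ge h^q(n,\tau)\ge\beta+\omega$. If $\sigma$ is old, $h^{p^*}(n,\sigma)\ge\beta+\omega$, which exceeds the tag of $\tau$. If $\sigma$ is new, it is of type (a), or of type (c) with larger height.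

For (C3), let $(n,i)\in A$. If $s^q(n,i)$ is new, it is of type (a). If it is old, the exit property gives $s^q(n,i)=s^p(n,i)=s^{p^*}(n,i)$, which has tag $\infty$ in $p^*$. The other stems are stems of $p^*$. So $q^*$ is a condition. We have $q^*\le p^*$: on $A$ the requirements on stems are those of $q\le p$, since $p$ and $p^*$ have the same trees and the same stems there, and off $A$ the stems are unchanged. Lastly $q\sim^A_\beta q^*$: at old nodes $\min(h^{p^*},\beta)=\min(h^p,\beta)$, in cases (a) and (c) both tags are at least $\beta$, and in case (b) they are equal.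
\end{proof}

\begin{lemma}[retagging]\label{lem:retag}
If $\varphi$ is an $A$-formula and $p\sim^A_{b(\varphi)}p^*$, then $p\Vdash\varphi$ if and only if $p^*\Vdash\varphi$.
\end{lemma}

\begin{proof}
Induction on $\varphi$; by symmetry one implication suffices in each case.

\emph{The atom $\sigma\in T_n$.} Suppose $p\nVdash\sigma\in T_n$, and take $q\le p$ forcing $\sigma\notin T_n$. No extension of $q$ contains $\sigma$. Let $\tau\subsetneq\sigma$ be the longest initial segment of $\sigma$ in $q_n$. Its tag is not $\infty$, since otherwise all longer initial segments of $\sigma$ could be added with tag $\infty$. If the tag is positive, add the next initial segment of $\sigma$ with tag $0$; it is not $\sigma$. So we may assume that $\tau\subsetneq\sigma$ has tag $0$ in $q$. As $1+\omega=\omega=b(\varphi)$, Lemma~\ref{lem:ext} with $\beta=1$ gives $q^*\le p^*$ in which $\tau$ has tag $0$. No extension of $q^*$ contains a proper extension of $\tau$, so $q^*\Vdash\sigma\notin T_n$ and $p^*\nVdash\sigma\in T_n$.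

\emph{The atom $\sigma\subseteq f_{n,i}$ with $(n,i)\in A$.} Let $s=s^p(n,i)=s^{p^*}(n,i)$. We claim that $p$ forces the atom if and only if $\sigma\subseteq s$, and likewise for $p^*$. If $\sigma\subseteq s$ the atom is forced, and if $\sigma$ is incompatible with $s$ its negation is forced. If $\sigma\supsetneq s$, use (E3) with an $x$ such that $s^\frown x\not\subseteq\sigma$; the new stem is incompatible with $\sigma$.

\emph{Negation.} If $p^*\nVdash\neg\varphi$, some $q^*\le p^*$ forces $\varphi$. Lemma~\ref{lem:ext} with $\beta=b(\varphi)$ gives $q\le p$ with $q\sim^A_{b(\varphi)}q^*$. By induction $q\Vdash\varphi$, so $p\nVdash\neg\varphi$.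

\emph{Disjunction.} Let $\beta=\sup_{\varphi\in\Phi}b(\varphi)$, $p\Vdash\bigvee\Phi$ and $q^*\le p^*$. Since $b(\bigvee\Phi)=(\beta+\omega)+\omega$, there is $q\le p$ with $q\sim^A_{\beta+\omega}q^*$. Take $r\le q$ and $\varphi\in\Phi$ with $r\Vdash\varphi$, and then $r^*\le q^*$ with $r^*\sim^A_\beta r$. By induction $r^*\Vdash\varphi$. So $p^*\Vdash\bigvee\Phi$ by Lemma~\ref{lem:forcing}(c).
\end{proof}

\begin{remark}
Retagging fails without the exit property. Let $p_0=p_0^*=\{\emptyset,(0)\}$ with stem $\emptyset$ at $(0,0)$, where $(0)$ has tag $\infty$ in $p$ and tag $\beta$ in $p^*$. Then $p^*$ forces $(0)\not\subseteq f_{0,0}$. If the stem of $p$ were allowed to grow to $(0)$, then $p$ would not force this formula, however large $\beta$ is.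
\end{remark}

We use Lemma~\ref{lem:retag} in three ways: to delete stems, to raise large tags to $\infty$, and to lower a tag $\infty$ to an ordinal. For $\gamma<\lambda$ let $p^{[\gamma]}$ be $p$ with all tags $\ge\gamma$ replaced by $\infty$. It satisfies (C2): a node with tag $\ge\gamma$ gets $\infty$, and above a node with tag $<\gamma$ nothing changes.

\begin{lemma}\label{lem:tools}
Let $A$ be finite, $A\subseteq\operatorname{dom}u$, and $\gamma,\beta<\lambda$.
\begin{enumerate}
\item[(a)] For every $A$-formula $\varphi$: $u\Vdash\varphi$ if and only if $u\upharpoonright A\Vdash\varphi$.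
\item[(b)] For every $A$-formula $\varphi$ with $b(\varphi)\le\gamma$: $u\Vdash\varphi$ if and only if $u^{[\gamma]}\upharpoonright A\Vdash\varphi$.
\item[(c)] If $u\le p$ and all ordinal tags of $p$ are below $\gamma$, then $u^{[\gamma]}\le p$; if moreover $\operatorname{dom}p\subseteq A$, then $u^{[\gamma]}\upharpoonright A\le p$.
\item[(d)] Let $\tau\in u_n$, $\tau\neq\emptyset$, have tag $\infty$, and let $\tau\not\subseteq s^u(n,i)$ for all $(n,i)\in A$. Then there is $u^*\sim^A_\beta u$ in which $\tau$ has an ordinal tag and only tags of nodes $\sigma\supseteq\tau$ in $u_n$ are changed.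
\end{enumerate}
\end{lemma}

\begin{proof}
(a), (b) We have $u\sim^A_\alpha u\upharpoonright A$ for all $\alpha$, and $u\sim^A_\gamma u^{[\gamma]}\upharpoonright A$.

(c) Passing to $u^{[\gamma]}$ changes no tag at a node of $p$, and the order involves only the stems in $\operatorname{dom}p$.

(d) Let $u^*$ be $u\upharpoonright A$ with the tag of each $\sigma\supseteq\tau$ in $u_n$ with $h^u(n,\sigma)\ge\beta$ changed to $\beta+\operatorname{ht}_{u_n}(\sigma)$. The root is unchanged as $\tau\ne\emptyset$, and no stem in $A$ extends $\tau$, so (C3) holds. For (C2) let $\sigma\subsetneq\rho$ in $u_n$. If $\rho\not\supseteq\tau$, neither tag is changed. If $\rho\supseteq\tau$, then $\sigma\subsetneq\tau$ or $\sigma\supseteq\tau$. In the first case $\sigma$ keeps the tag $\infty$. In the second case, if $\rho$ is changed, then $h^u(n,\sigma)\ge h^u(n,\rho)\ge\beta$, so $\sigma$ is changed and has larger height; if $\rho$ is unchanged, its tag is below $\beta$, and $\sigma$ either gets a tag $\ge\beta$ or is unchanged too. All changed tags are $\ge\beta$ before and after, so $u^*\sim^A_\beta u$.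
\end{proof}

\section{Unique paths that cannot be collected}\label{sec:fail}

In the real world $T_n$ has the paths $f_{n,i}$ for all $i$. The model $M$ sees only one, because a name that does not mention a path through $\tau$ cannot rule out that $\tau$ has an ordinal tag.

\begin{lemma}\label{lem:onlypath}
$f_{n,0}$ is the only path through $T_n$ in $M$.
\end{lemma}

\begin{proof}
We have $f_{n,0}\in M_{I_{n+1}}$. Suppose $\dot g$ is an $I_k$-name, with $k>n$, whose value $g$ is a path through $T_n$ other than $f_{n,0}$. Take $\tau\subseteq g$ with $\tau\not\subseteq f_{n,0}$; then $\tau\ne\emptyset$, and $h(n,\tau)=\infty$ by Lemma~\ref{lem:generic}(b). Let $\psi$ be the $I_k$-formula ``$\dot g$ is a path through $T_n$ and $\tau\subseteq\dot g$''. Choose $u\in G$ with $I_k\subseteq\operatorname{dom}u$, $\tau\in u_n$ and $u\Vdash\psi$. The only element of $I_k$ with first coordinate $n$ is $(n,0)$, and $\tau\not\subseteq s^u(n,0)$ because $s^u(n,0)\subseteq f_{n,0}$. Lemma~\ref{lem:tools}(d) with $\beta=b(\psi)$ gives $u^*\sim^{I_k}_{\beta}u$ in which $\tau$ has an ordinal tag. By Lemma~\ref{lem:retag}, $u^*\Vdash\psi$. In a generic $H\ni u^*$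 a path passes through $\tau$, contrary to Lemma~\ref{lem:generic}(b).
\end{proof}

\begin{lemma}\label{lem:newpath}
$f_{k,0}\notin M_{I_k}$.
\end{lemma}

\begin{proof}
Suppose $\dot g$ is an $I_k$-name with value $f_{k,0}$. Take $u\in G$ with $I_{k+1}\subseteq\operatorname{dom}u$ forcing $\dot g=f_{k,0}$. Let $\sigma=s^u(k,0)$ and choose $x\neq y$ with $\sigma^\frown x,\sigma^\frown y\notin u_k$. Add both nodes with tag $\infty$, and let $u^x$, $u^y$ have the stem $\sigma^\frown x$, respectively $\sigma^\frown y$, at $(k,0)$. Both extend $u$, by (E3) and (E1). Now $u^x$ forces the $I_k$-formula $\sigma^\frown x\subseteq\dot g$, and $u^x\upharpoonright I_k=u^y\upharpoonright I_k$. By Lemma~\ref{lem:tools}(a), $u^y\Vdash\sigma^\frown x\subseteq\dot g$. But $u^y$ also forces $\sigma^\frown y\subseteq f_{k,0}=\dot g$, a contradiction.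
\end{proof}

\begin{corollary}\label{cor:fail}
In $M$ every $T_n$ has exactly one path, but no element of $M$ is a sequence $\langle g_n\rangle$ with $g_n\in[T_n]$ for all $n$. So weak-$\Sigma^1_1$-$\mathrm{AC}_0$ fails in $M$ for the formula ``$X$ is a path through $T_n$'' with parameter $\langle T_n\rangle$.
\end{corollary}

\begin{proof}
Such a sequence would lie in some $M_{I_k}$. Then $g_k\in M_{I_k}$, and $g_k=f_{k,0}$ by Lemma~\ref{lem:onlypath}, contrary to Lemma~\ref{lem:newpath}.
\end{proof}

The same tool shows how $M$ escapes the race games of Section~\ref{sub:race}.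

\begin{example}\label{ex:race}
Let $\sigma,\tau\in T_n$ be incompatible nodes with tag $\infty$, and let $R=R(\sigma,\tau)\in M_\emptyset$ be the race tree in $T_n$, with its natural $\emptyset$-name $\dot R$. By Lemma~\ref{lem:onlypath}, $R$ has no path in $M$. We show that it has no game evaluation in $M$ either. Otherwise there are $k>n$, an $I_k$-name $\dot W$ and $u\in G$ with $I_k\subseteq\operatorname{dom}u$ and $\sigma,\tau\in u_n$ that forces the formula $\varepsilon$: ``$\dot W$ is a game evaluation of $\dot R$''. Extend $u$ to $u'$ by adding new nodes $\sigma'=\sigma^\frown x$ and $\tau'=\tau^\frown y$ with tag $\infty$, and take $v\le u'$ that forces $\chi$ or forces $\neg\chi$, where $\chi$ is ``$(x,y)\in\dot W$''. Neither $\sigma'$ nor $\tau'$ is an initial segment of $s^{u'}(n,0)$, so by the exit property neither is an initial segment of $s^v(n,0)$. Let $\beta=\max(b(\varepsilon),b(\neg\chi))$.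

Suppose $v\Vdash\chi$, so that the first player is favored at the position $(x,y)$. By Lemma~\ref{lem:tools}(d) there is $v^*\sim^{I_k}_\beta v$ in which $\sigma'$ has an ordinal tag and $\tau'$ keeps the tag $\infty$. In a generic $H\ni v^*$, the set $W=\dot W[H]$ is a game evaluation of $\dot R[H]$ with $W((x,y))=1$, and some path $g$ of $T_n^H$ passes through $\tau'$. Let the first player always move to a node with $W=0$, as in the proof of Lemma~\ref{lem:games}, and let the second player follow $g$. Neither ever leaves $\dot R[H]$, so the moves of the first player form a path through $\sigma'$, contrary to Lemma~\ref{lem:generic}(b). If $v\Vdash\neg\chi$, give $\tau'$ the ordinal tag instead, let the first player follow a path through $\sigma'$, and let the second player, who is now favored, move to nodes with $W=0$; this gives a path through $\tau'$.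
\end{example}

\section{A new path adds no evaluation}\label{sec:key}

Fix an arithmetical formula $\theta$ and $k\in\omega$.

\begin{proposition}\label{prop:key}
Let $R,B\in M_{I_k}$, where $R$ is a tree with no path in $M_{I_{k+1}}$, and let $W\in M_{I_{k+1}}$ be a $(\theta,B)$-evaluation of $R$. Then $W\in M_{I_k}$.
\end{proposition}

The hypothesis on paths is needed. Let $R$ consist of $\emptyset$ and the nodes $(n)^\frown0^l$. For any $Z\subseteq\omega$, put $W((n)^\frown0^l)=1$ if $n\in Z$ and $l$ is even or $n\notin Z$ and $l$ is odd, and $W(\emptyset)=1$ if $Z\neq\omega$. This is a game evaluation that computes $Z$, and for $Z=f_{k,0}$ it is in $M_{I_{k+1}}$ but not in $M_{I_k}$.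

Throughout this section let
\[
I=I_k,\qquad J=I\cup\{(k,0)\}=I_{k+1},\qquad J'=I\cup\{(k,1)\},\qquad L=J\cup J',
\]
and let $\pi$ be as in Section~\ref{sub:sym}. It acts on names termwise, fixes every $I$-formula and $I$-name, and maps the $J$-names onto the $J'$-names; by \eqref{eq:sym}, $\dot c[\pi H]=(\pi\dot c)[H]$.

The first idea is to compare $W=\dot W[G]$ with the set computed by the same name from $f_{k,1}$ in place of $f_{k,0}$. If both are evaluations and they differ, Lemma~\ref{lem:unique} gives a path through $R$. But this path lies in $M_L$, and $R$ may have paths there: if $\sigma\subseteq f_{k,0}$ and $\tau\subseteq f_{k,1}$ are incompatible, the race tree $R(\sigma,\tau)$ in $T_k$ has no path in $M$ and has one in $M_L$. So we replace actual differences by \emph{possible} differences, those that some choice of stems at $(k,0)$ can force. They can be detected in $M_I$, because forcing is definable in $N$, and we show that they propagate up the tree as actual differences do.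

\subsection{Setup}

Let $\dot R,\dot B$ be $I$-names for $R,B$ and $\dot W$ a $J$-name for $W$. Consider the $J$-formulas
\begin{enumerate}
\item[(H1)] ``$\dot R$ is a tree and $\dot W$ is a $(\theta,\dot B)$-evaluation of $\dot R$'';
\item[(H2)] ``$\dot x$ is not a path through $\dot R$'', for each $J$-name $\dot x$.
\end{enumerate}
They form a set in $N$ and are true in $G$. By Lemma~\ref{lem:forcing}(d) some $p_1\in G$ with $J\subseteq\operatorname{dom}p_1$ forces all of them. Then $p_0=p_1\upharpoonright J$ is in $G$ and forces all of them by Lemma~\ref{lem:tools}(a). Let $\sigma_0=s^{p_0}(k,0)$ and $\dot W'=\pi\dot W$. For $r\in\omega^{<\omega}$, $m\in\omega$, $j<2$ define the formulas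
\begin{align*}
\delta_j(r,m)&:\quad r\in\dot R\ \wedge\ \dot W(r,m)=j,\\
\psi_r&:\quad\forall r'\supsetneq r\ \forall m'\ \bigl(r'\in\dot R\to\dot W(r',m')=\dot W'(r',m')\bigr).
\end{align*}
Here $\delta_j(r,m)$ is a $J$-formula, $\pi\delta_j(r,m)$ says $r\in\dot R\wedge\dot W'(r,m)=j$, and $\psi_r$ is an $L$-formula. Fix $\gamma<\lambda$ larger than all ordinal tags of $p_0$ and with $\gamma\ge b(\varphi)$ for each of the $N$-countably many formulas $r\in\dot R$, $\delta_j(r,m)$, $\psi_r$. Let $Q$ be the $N$-countable set of conditions with domain $I$ and all ordinal tags below $\gamma$.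

For a condition $q$ with domain $I$ and nodes $\eta,\zeta\in q_k$ with tag $\infty$, let $q\ast\eta$ be $q$ with the additional stem $\eta$ at $(k,0)$, and let $q\ast(\eta,\zeta)$ be $q\ast\eta$ with the additional stem $\zeta$ at $(k,1)$. Directly from the definition of the order:
\begin{enumerate}
\item[(S1)] $q\ast(\eta,\zeta)\le q\ast\eta\le q$, and $\pi(q\ast(\eta,\zeta))=q\ast(\zeta,\eta)$;
\item[(S2)] if $q'\le q$ has domain $I$, then $q'\ast\eta\le q\ast\eta$, since the stem at $(k,0)$ is unchanged;
\item[(S3)] if $q\ast\eta\le w\ast\sigma$ and $q\ast\zeta\le w\ast\sigma$, then $q\ast(\eta,\zeta)\le w\ast(\sigma,\sigma)$, since $q\le w$ and both $\eta$ and $\zeta$ extend $\sigma$ with the exit property relative to $w_k$.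
\end{enumerate}

\subsection{True conditions}

The generic $H$ itself is not visible in $M_I[H]$, since its tags are unbounded in $\lambda$. What is visible is its shadow in $Q$. Call $q\in Q$ \emph{true in $H$} if $q_n\subseteq T_n^H$ for all $n$; the tag $h^q(n,\sigma)$ equals $h^H(n,\sigma)$ if this is below $\gamma$ and $\infty$ otherwise; and for $(n,i)\in I$, $s^q(n,i)$ is the longest element of $q_n$ contained in $f^H_{n,i}$.

\begin{lemma}\label{lem:true}
Let $H$ be generic.
\begin{enumerate}
\item[(a)] There is a map $q\mapsto\mathrm{tr}_q$ in $N$ from $Q$ to $I$-formulas, independent of $H$, such that $H\models\mathrm{tr}_q$ if and only if $q$ is true in $H$.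
\item[(b)] For finite trees $t_n\subseteq T_n^H$, almost all equal to $\{\emptyset\}$, there is a true $q$ with $q_n=t_n$ for all $n$.
\item[(c)] If $u\in H$ and $I\subseteq\operatorname{dom}u$, then $u^{[\gamma]}\upharpoonright I$ is true in $H$.
\item[(d)] If $q,q'$ are true in $H$ and $q_n\subseteq q'_n$ for all $n$, then $q'\le q$.
\item[(e)] If $q$ is true in $H$ and forces an $I$-formula $\varphi$ with $b(\varphi)\le\gamma$, then $H\models\varphi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By recursion on $\beta<\lambda$ in $N$, let $\rho_\beta(n,\sigma)$ be $\sigma\in T_n\wedge\bigwedge_{\beta'<\beta}\bigvee_x\rho_{\beta'}(n,\sigma^\frown x)$. By Lemma~\ref{lem:generic}(d) it holds if and only if $\sigma\in T_n^H$ and $h^H(n,\sigma)\ge\beta$. Let $\mathrm{tr}_q$ be the conjunction of $\rho_\alpha(n,\sigma)\wedge\neg\rho_{\alpha+1}(n,\sigma)$ for the nodes $\sigma\in q_n$ with tag $\alpha<\gamma$, of $\rho_\gamma(n,\sigma)$ for those with tag $\infty$, and, for $(n,i)\in I$, of $s^q(n,i)\subseteq f_{n,i}$ and of $\tau\not\subseteq f_{n,i}$ for all $\tau\supsetneq s^q(n,i)$ in $q_n$.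

(b) The tags $h^H$ on the $t_n$ satisfy (C2), and raising those $\ge\gamma$ to $\infty$ preserves (C2). The prescribed stems exist since $\emptyset\in t_n$, and have tag $\infty$ by Lemma~\ref{lem:generic}(b).

(c) The tags of $u$ are those of $h^H$, and the stems are as required by Lemma~\ref{lem:generic}(a).

(d) The tags agree on $q_n$. Let $(n,i)\in I$. The node $s^q(n,i)$ lies in $q'_n$ and is contained in $f^H_{n,i}$, so $s^q(n,i)\subseteq s^{q'}(n,i)$. If $\tau\in q_n$ and $\tau\subseteq s^{q'}(n,i)$, then $\tau\subseteq f_{n,i}^H$, so $\tau\subseteq s^q(n,i)$.

(e) Take $u\in H$ with $I\subseteq\operatorname{dom}u$ and $u_n\supseteq q_n$ for all $n$. By (c) and (d), $u^{[\gamma]}\upharpoonright I\le q$, so it forces $\varphi$, and $u\Vdash\varphi$ by Lemma~\ref{lem:tools}(b).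
\end{proof}

\subsection{Votes and contested nodes}

Inside $M_I[H]$ we cannot see $f_{k,0}$, but we can ask which values of $\dot W(r,m)$ a true condition forces together with some candidate stem. Call a condition $a\le p_0$ a \emph{base} if its domain is $J$ and its ordinal tags are below $\gamma$; for instance $p_0$ is a base. An \emph{$a$-vote for $j$ at $(r,m)$ in $H$} is a pair $(q,\eta)$ such that $q$ is true in $H$, $\eta\in q_k$ has tag $\infty$, $q\ast\eta\le a$ and $q\ast\eta\Vdash\delta_j(r,m)$. The existence of such a vote is expressed by the $I$-formula
\[
E^a_j(r,m)=\bigvee\bigl\{\mathrm{tr}_q:q\in Q\text{ and, for some }\eta,\ q\ast\eta\le a\text{ and }q\ast\eta\Vdash\delta_j(r,m)\bigr\},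
\]
which is formed in $N$, uniformly in $r,m,j$, by Lemma~\ref{lem:forcing}(a). The value $b(E^a_j(r,m))$ may exceed $\gamma$; to these formulas we shall apply only part (a) of Lemma~\ref{lem:tools}, never part (b).

\begin{lemma}\label{lem:votes}
Let $a$ be a base and $H$ generic.
\begin{enumerate}
\item[(a)] If there is an $a$-vote at $(r,m)$ in $H$, then $r\in\dot R[H]$.
\item[(b)] If $a\in H$ and $H\models\delta_j(r,m)$, then there is an $a$-vote for $j$ at $(r,m)$ in $H$.
\item[(c)] If there are $a$-votes for $0$ and for $1$ at $(r,m)$ in $H$, then there are such votes $(q,\eta_0)$, $(q,\eta_1)$ with the same $q$.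
\item[(d)] Let $a\in H$ and let $S\subseteq\omega^{<\omega}$ be recursive. If no $(r,m)$ with $r\in S$ has $a$-votes for both $0$ and $1$ in $H$, then $\dot W[H]\cap(S\times\omega)\in M_I[H]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $(q,\eta)$ is a vote, then $q\ast\eta$ forces the $I$-formula $r\in\dot R$, so $q$ does by Lemma~\ref{lem:tools}(a). Apply Lemma~\ref{lem:true}(e).

(b) Take $u\in H$ with $u\le a$ and $u\Vdash\delta_j(r,m)$. Then $q=u^{[\gamma]}\upharpoonright I$ is true, and with $\eta=s^u(k,0)$ we have $q\ast\eta=u^{[\gamma]}\upharpoonright J$. This condition extends $a$ by Lemma~\ref{lem:tools}(c), which is where the domain and the tags of a base are used, and it forces $\delta_j(r,m)$ by Lemma~\ref{lem:tools}(b).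

(c) Given votes $(q^0,\eta_0)$ and $(q^1,\eta_1)$, let $q$ be true with trees $q^0_n\cup q^1_n$. Then $q\le q^j$ by Lemma~\ref{lem:true}(d), and $q\ast\eta_j\le q^j\ast\eta_j$ by (S2).

(d) Since $p_0\in H$, (H1) gives $\dot W[H]\subseteq\dot R[H]\times\omega$. For $r\in S\cap\dot R[H]$, the true value of $\dot W(r,m)$ has a vote by (b), and the other value has none. So $\dot W[H]\cap(S\times\omega)$ is the set of $(r,m)$ with $r\in S\cap\dot R[H]$ and $H\models E^a_1(r,m)$.
\end{proof}

Call $r$ \emph{contested in $H$} if for some $m$ there are $p_0$-votes for both $0$ and $1$ at $(r,m)$ in $H$. This is expressed by the $I$-formula $\Delta(r)=\bigvee_m\bigl(E_0^{p_0}(r,m)\wedge E^{p_0}_1(r,m)\bigr)$, uniformly in $r$. Let $D$ be the set of nodes contested in $G$. Then $D\in M_I$, and $D\subseteq R$ by Lemma~\ref{lem:votes}(a).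

\begin{lemma}\label{lem:prop}
If $r\in D$, then $r'\in D$ for some $r'\supsetneq r$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:key} from Lemma~\ref{lem:prop}]
Suppose $r_0\in D$. Let $r_{l+1}$ be the proper extension of $r_l$ in $D$ with least code. As $D\subseteq R$, the union of the $r_l$ is a path through $R$, recursive in $D\in M_I\subseteq M_J$. This contradicts the hypothesis on $R$. So $D=\emptyset$, and Lemma~\ref{lem:votes}(d) with $a=p_0$, $H=G$, $S=\omega^{<\omega}$ gives $W\in M_I$.
\end{proof}

\subsection{The case of a leaf}

For a leaf $r$ of $R$, Lemma~\ref{lem:prop} says that $r$ is not contested. We prove this by hand, assuming for the moment that $\gamma$ also bounds $b$ of the formulas $\ell$, $\chi$, $\neg\chi$ below. Let $(q,\eta_0)$, $(q,\eta_1)$ be $p_0$-votes for $0$ and $1$ at $(r,m)$ in $G$. At a leaf $W^+(r)=\emptyset$, so the value $W(r,m)$ is the truth value of the $I$-formula $\chi$: $\theta(m,r,\dot R,\emptyset,\dot B)$. Let $\ell$ be the $I$-formula ``$r$ is a leaf of $\dot R$''. Take $u\in G$ with $I\subseteq\operatorname{dom}u$ and $u_n\supseteq q_n$ that forces $\ell$ and forces whichever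 of $\chi,\neg\chi$ is true. Then $w=u^{[\gamma]}\upharpoonright I$ forces the same, and $w\le q$. If $w\Vdash\chi$, then $w\ast\eta_0\le q\ast\eta_0\le p_0$ forces (H1), $\ell$ and $\chi$, hence $\dot W(r,m)=1$; but it also forces $\delta_0(r,m)$. If $w\Vdash\neg\chi$, then $w\ast\eta_1$ gives the same contradiction.

The argument works because the values above $r$, here trivially, are given by an $I$-name regardless of the stem, so that $w$ alone decides the value at $r$. In general, if no node above $r$ is contested, we can still produce an $I$-definition of $\dot W$ above $r$, but it is known to be correct only in generics containing $w\ast\sigma_0$, whereas the votes concern $w\ast\eta_0$ and $w\ast\eta_1$. These need not extend $w\ast\sigma_0$, since $\eta_j$ may continue $\sigma_0$ through nodes of $w_k$, against the exit property. We therefore place $\sigma_0$ and $\eta_j$ side by side, at $(k,0)$ and $(k,1)$. In a generic containing $w\ast(\sigma_0,\eta_j)$ there are two evaluations. One is $I$-definable above $r$ and the other is $J'$-definable, so a difference gives a path in $M_{J'}$, and such a path \emph{is} excluded.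

\subsection{Proof of Lemma~\ref{lem:prop}}

Let $(q,\eta_0)$, $(q,\eta_1)$ be $p_0$-votes for $0$ and $1$ at $(r,m)$ in $G$, as in Lemma~\ref{lem:votes}(c), and suppose that no $r'\supsetneq r$ is in $D$. Choose $u\in G$ with $u\le p_0$, $u_n\supseteq q_n$ for all $n$, and $u\Vdash\bigwedge_{r'\supsetneq r}\neg\Delta(r')$. Put
\[
u^-=u\upharpoonright I,\qquad w=u^{[\gamma]}\upharpoonright I .
\]
By Lemma~\ref{lem:tools}(a), $u^-\Vdash\bigwedge_{r'\supsetneq r}\neg\Delta(r')$. Since $u^-\le p_0\upharpoonright I$ and $p_0=(p_0\upharpoonright I)\ast\sigma_0$, (S2) gives $u^-\ast\sigma_0\le p_0$. Then $a=w\ast\sigma_0=(u^-\ast\sigma_0)^{[\gamma]}$ extends $p_0$ by Lemma~\ref{lem:tools}(c), so $a$ is a base. By Lemma~\ref{lem:true}(c),(d), $w\le q$; in particular $\eta_0,\eta_1$ are nodes of $w_k$ with tag $\infty$.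

\medskip\noindent\emph{Step 1: $w\ast(\sigma_0,\sigma_0)\Vdash\psi_r$.}
Let $u^+=u^-\ast(\sigma_0,\sigma_0)$, so that $\pi u^+=u^+\le p_0$ and $u^+\le u^-$ by (S1). Suppose $\psi_r$ fails in a generic $H\ni u^+$. Then there are $r'\supsetneq r$, $m'$ and $j$ with $H\models\delta_j(r',m')$ and $H\models\pi\delta_{1-j}(r',m')$; by \eqref{eq:sym} the latter means $\pi H\models\delta_{1-j}(r',m')$. Both $H$ and $\pi H$ contain $u^+$ and hence $p_0$. By Lemma~\ref{lem:votes}(b), $H\models E_j^{p_0}(r',m')$ and $\pi H\models E^{p_0}_{1-j}(r',m')$. As $\pi$ fixes $I$-formulas, \eqref{eq:sym} gives $H\models E^{p_0}_{1-j}(r',m')$. So $H\models\Delta(r')$, although $u^-\in H$. This contradiction shows $u^+\Vdash\psi_r$. Since $b(\psi_r)\le\gamma$ and $\operatorname{dom}u^+=L$, Lemma~\ref{lem:tools}(b) shows that $(u^+)^{[\gamma]}=w\ast(\sigma_0,\sigma_0)$ forces $\psi_r$.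

\medskip\noindent\emph{Step 2: if $H\ni a$ is generic, then $V=\{(r',m')\in\dot W[H]:r'\supsetneq r\}$ is in $M_I[H]$.}
By Lemma~\ref{lem:votes}(d) it suffices to show that no $(r',m')$ with $r'\supsetneq r$ has $a$-votes for both values in $H$. Suppose $(q',\zeta_0)$, $(q',\zeta_1)$ are such votes, and let $z=q'\ast(\zeta_0,\zeta_1)$. By (S3), $z\le w\ast(\sigma_0,\sigma_0)$, so $z\Vdash\psi_r$. By (S1), $z\le q'\ast\zeta_0$, so $z\Vdash\delta_0(r',m')$; and $\pi z\le q'\ast\zeta_1$, so $\pi z\Vdash\delta_1(r',m')$ and $z\Vdash\pi\delta_1(r',m')$. Thus $z$ forces $r'\in\dot R$, $\dot W(r',m')=0$ and $\dot W'(r',m')=1$, contrary to $z\Vdash\psi_r$. This step is the reason for voting below $a$ rather than below $p_0$: only then do both stems leave $w_k$ at $\sigma_0$, as (S3) requires.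

\medskip\noindent\emph{Step 3: $w\ast(\sigma_0,\eta_j)\Vdash\delta_j(r,m)$ for $j=0,1$.}
Fix $j$ and a generic $H\ni w\ast(\sigma_0,\eta_j)$. In this step $R,B,W,W'$ denote the values of $\dot R,\dot B,\dot W,\dot W'$ in $H$. We have $a\in H$ and $p_0\in H$, so $W$ is a $(\theta,B)$-evaluation of the tree $R$. By (S1) and (S2),
\[
\pi H\ni w\ast(\eta_j,\sigma_0)\le w\ast\eta_j\le q\ast\eta_j\le p_0,
\]
so (H1), (H2) and $\delta_j(r,m)$ hold in $\pi H$. Now $\dot R[\pi H]=R$, $\dot B[\pi H]=B$, $\dot W[\pi H]=W'$ and $M_J[\pi H]=M_{J'}[H]$. Hence $r\in R$, the set $W'$ is a $(\theta,B)$-evaluation of $R$ with $W'(r,m)=j$, and $R$ has no path in $M_{J'}[H]$.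

Let $V$ be as in Step~2. At every $r'\supsetneq r$ in $R$, the set $V$ agrees with $W$ and $V^+(r')=W^+(r')$, so $V$ obeys $(\theta,B)$ at $r'$. The sets $R$, $V$, $W'$ all lie in $M_{J'}[H]$. If $V$ and $W'$ differed at some $r'\supsetneq r$ in $R$, Lemma~\ref{lem:unique} with $r_0=r'$ would give a path through $R$ in $M_{J'}[H]$. So $W$ and $W'$ agree at all children of $r$, and by \eqref{eq:theta} at $r$ we get $W(r,m)=W'(r,m)=j$. Thus $H\models\delta_j(r,m)$.

\medskip\noindent\emph{Conclusion.} The formulas $\delta_j(r,m)$ are $J$-formulas, and $w\ast(\sigma_0,\eta_j)\upharpoonright J=a$ for both $j$. By Step~3 and Lemma~\ref{lem:tools}(a), $a$ forces both $\delta_0(r,m)$ and $\delta_1(r,m)$, which is impossible. This proves Lemma~\ref{lem:prop}, and with it Proposition~\ref{prop:key}. \hfill$\square$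

\medskip

Step~3 uses that only one path is removed: after the exchange, (H2) excludes paths defined from $I$ and one further path of $T_k$. Several paths are removed one at a time.

\begin{corollary}\label{cor:key}
Let $R,B\in M_{I_k}$, where $R$ is a tree with no path in $M$, and let $W\in M$ be a $(\theta,B)$-evaluation of $R$. Then $W\in M_{I_k}$.
\end{corollary}

\begin{proof}
Let $k'\ge k$ be least with $W\in M_{I_{k'}}$. If $k'>k$, then $R,B\in M_{I_{k'-1}}$ and $R$ has no path in $M_{I_{k'}}$, so Proposition~\ref{prop:key} for $k'-1$ gives $W\in M_{I_{k'-1}}$, a contradiction.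
\end{proof}

\section{Collecting the evaluations}\label{sec:collect}

By Corollary~\ref{cor:key}, the evaluations of a sequence of trees in $M_I$ all have $I$-names. To name the sequence we would like to say ``$(r,m)$ belongs to the value of some $I$-name that is an evaluation of $\dot R_n$''. The $I$-names are uncountable in $N$, so this disjunction is not a formula. Retagging reduces it to a countable one: the conditions with tags below a suitable $\beta<\lambda$ are countably many, and they already suggest enough names.

\begin{proposition}\label{prop:collect}
$M$ satisfies $\mathrm{TR}\text{-}\mathrm{AC}$.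
\end{proposition}

\begin{proof}
Let $\langle R_n\rangle,B\in M$ be such that each $R_n$ is a tree with no path in $M$ and with a $(\theta,B)$-evaluation $W_n\in M$. Fix $I=I_k$ with $\langle R_n\rangle,B\in M_I$, an $I$-name $\dot B$ for $B$, and an $I$-name for the sequence, whose sections give a sequence $\langle\dot R_n\rangle\in N$ of $I$-names. By Lemma~\ref{lem:unique}, $W_n$ is the only $(\theta,B)$-evaluation of $R_n$ in $M$, and $W_n\in M_I$ by Corollary~\ref{cor:key}. For an $I$-name $\dot c$ let $\varepsilon_{\dot c,n}$ be the $I$-formula ``$\dot c$ is a $(\theta,\dot B)$-evaluation of $\dot R_n$''. Apply Lemma~\ref{lem:forcing}(e) to the sets $\Phi_n=\{\varepsilon_{\dot c,n}:\dot c\text{ an $I$-name}\}$ and extend the resulting condition to $p_0\in G$ with $I\subseteq\operatorname{dom}p_0$. In $N$ choose a function $e$ that assigns to each $q\le p_0$ and each $n$ a pair $e(q,n)=(q',\dot c)$ with $q'\le q$ and $q'\Vdash\varepsilon_{\dot c,n}$.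

For $\alpha<\lambda$ let $P_\alpha$ be the $N$-countable set of conditions $q\le p_0$ with all ordinal tags below $\alpha$. Define in $N$ a sequence $\beta_0<\beta_1<\cdots<\lambda$: let $\beta_0$ exceed the ordinal tags of $p_0$, and let $\beta_{l+1}$ be the least ordinal above $\beta_l$ and above $b(\varepsilon_{\dot c,n})+\omega$ for all $q\in P_{\beta_l}$ and $n$, where $e(q,n)=(q',\dot c)$. These ordinals and $\beta=\sup_l\beta_l$ are below $\lambda$ by regularity. A condition has finitely many ordinal tags, so $P_\beta=\bigcup_lP_{\beta_l}$. Let $C_n$ be the set of second components of the pairs $e(q,n)$ with $q\in P_\beta$. Then $\langle C_n\rangle\in N$, each $C_n$ is $N$-countable, and $b(\varepsilon_{\dot c,n})+\omega<\beta$ for $\dot c\in C_n$.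

We claim that $p_0\Vdash\bigvee_{\dot c\in C_n}\varepsilon_{\dot c,n}$ for every $n$. Let $u\le p_0$. By Lemma~\ref{lem:tools}(c), $u^{[\beta]}\in P_\beta$. Let $e(u^{[\beta]},n)=(q',\dot c)$ and $\beta'=b(\varepsilon_{\dot c,n})$. Then $\dot c\in C_n$, and $u^{[\beta]}\sim^I_{\beta'+\omega}u$ because $\beta'+\omega<\beta$. As $q'\le u^{[\beta]}$, Lemma~\ref{lem:ext} gives $u'\le u$ with $u'\sim^I_{\beta'}q'$, and $u'\Vdash\varepsilon_{\dot c,n}$ by Lemma~\ref{lem:retag}. The claim follows from Lemma~\ref{lem:forcing}(c).

So in $G$, for each $n$, some $\dot c\in C_n$ satisfies $\varepsilon_{\dot c,n}$, and by uniqueness every such $\dot c$ has the value $W_n$. Therefore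
\[
\Bigl\{\langle n,x\rangle:\ G\models\bigvee_{\dot c\in C_n}\bigl(\varepsilon_{\dot c,n}\wedge x\in\dot c\bigr)\Bigr\}
\]
is the sequence $\langle W_n\rangle$. It is the value of an $I$-name and lies in $M$.
\end{proof}

The bounding argument uses only that the required objects are arithmetically described, unique, and named over one finite set $I$. It does not collect the paths $f_{n,0}$ because they fail the last condition, by Lemma~\ref{lem:newpath}. Corollary~\ref{cor:key} is thus exactly what separates evaluations from paths.

\begin{proof}[Proof of Theorem~\ref{thm:A}]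
The collection $M$ is an $\omega$-model of $\mathrm{ACA}_0$, hence of $\mathrm{RCA}_0$, and contains $\langle T_n\rangle$. It satisfies $\mathrm{CDG}\text{-}\mathrm{AC}_0$ by Proposition~\ref{prop:collect} and Lemma~\ref{lem:reduce}. The remaining assertions are Corollary~\ref{cor:fail}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We use the same $M$. It satisfies $\mathrm{ACA}_0$, $\mathrm{TR}\text{-}\mathrm{AC}$ and $\mathrm{CDG}\text{-}\mathrm{AC}_0$, and it satisfies full induction because its numbers are standard. By Corollary~\ref{cor:fail}, both weak-$\Sigma^1_1$-$\mathrm{AC}_0$ and the statement about paths fail in $M$. It remains to consider a true $\Sigma^1_2$ sentence $\exists X\forall Y\chi(X,Y)$, with $\chi$ arithmetical. It holds in $H(\kappa)$, which contains all subsets of $\omega$. By elementarity there is $X\in N_0$ such that $H(\kappa)\models\forall Y\chi(X,Y)$, so $\chi(X,Y)$ is true for every $Y\subseteq\omega$. The collapse fixes $X$, so $X\in N$ and hence $X\in M_\emptyset\subseteq M$. Since $M$ is an $\omega$-model, $\chi(X,Y)$ holds in $M$ for every $Y\in M$, and $M\models\exists X\forall Y\chi(X,Y)$.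
\end{proof}

\begin{thebibliography}{1}

\bibitem{birs}
\emph{Computability, Reverse Mathematics and},
\texttt{https://www.birs.ca/workshops/2008/08w5019/files/problems.pdf}.

\end{thebibliography}
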